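# A product that is $C^*$-embedded but not $C$-embedded

## 1. A normal $P$-space against a countably compact factor

Throughout, every space is completely regular and $T_1$, and $\omega=\{0,1,2,\dots\}$.

**Theorem 1.** There are a normal $P$-space $X$, a closed (hence $C$-embedded) set $A\subset X$, and a locally compact, countably compact space $Y$ such that $A\times Y$ is $C^*$-embedded but not $C$-embedded in $X\times Y$.

Here is what the words mean. We write $C(S)$ for the set of continuous real-valued functions on $S$.

**Definition.** A subset $S$ of a space $T$ is *$C$-embedded* in $T$ if every $f\in C(S)$ extends to a continuous real-valued function on $T$. It is *$C^*$-embedded* if every *bounded* $f\in C(S)$ does.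

A $C$-embedded set is $C^*$-embedded: extend the function, then cut the extension off at the bounds of $f$. The same cutting-off shows that if $S$ is $C^*$-embedded, then a continuous $f:S\to[0,1]$ extends to a continuous function $T\to[0,1]$. The converse fails. The discrete space $\omega$ is $C^*$-embedded in its Čech–Stone compactification $\beta\omega$, but it is not $C$-embedded there, because the unbounded function $n\mapsto n$ cannot extend to a compact space. By the Tietze–Urysohn theorem, a closed subset of a normal space is $C$-embedded; this explains "hence" in the theorem.

**Definition.** A *$P$-space* is a space in which every countable intersection of open sets is open.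

For an example that is not discrete, let $L=\omega_1\cup\{\infty\}$, where the points of $\omega_1$ are isolated and the neighbourhoods of $\infty$ are the sets containing $\infty$ with countable complement. A countable intersection of co-countable sets is co-countable, so $L$ is a $P$-space. A convergent sequence together with its limit is not one, since the limit is a $G_\delta$ and is not isolated. We use two facts constantly. Subspaces of $P$-spaces are $P$-spaces. And if $W$ is a $P$-space, $g\in C(W)$ and $w\in W$, then
$$\{w'\in W: g(w')=g(w)\}=\bigcap_{n\ge1}\{w':|g(w')-g(w)|<1/n\}$$
is open: continuous functions on a $P$-space are locally constant.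

A space is *countably compact* if every sequence in it has a cluster point, and *pseudocompact* if every continuous real-valued function on it is bounded. Countable compactness implies pseudocompactness: if $|f(p_n)|\ge n$ for all $n$, then $f$ cannot be continuous at a cluster point of $(p_n)$.

The theorem answers the following question, posed in "Extension properties and the Niemytzki plane": *let $A$ be a closed $C$-embedded subset of $X$, and suppose $A\times Y$ is $C^*$-embedded in $X\times Y$; must $A\times Y$ be $C$-embedded in $X\times Y$?* Theorem 1 says no, in ZFC. We shall also prove a dichotomy saying which spaces of the type of our $Y$ give counterexamples (Theorem 11), and positive results that constrain any counterexample (Theorem 13).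

## 2. Zero-sets disjoint from a $C^*$-embedded set

When is a $C^*$-embedded set $C$-embedded? There is a textbook criterion (Gillman–Jerison, *Rings of Continuous Functions*, Theorem 1.18). A *zero-set* of $T$ is a set $f^{-1}(0)$ with $f\in C(T)$; we may take $f:T\to[0,1]$, replacing $f$ by $\min(|f|,1)$. Two sets $P,Q\subset T$ are *completely separated* if some continuous $h:T\to[0,1]$ is $0$ on $P$ and $1$ on $Q$. It is enough to find $h\in C(T)$ with $h=0$ on $P$ and $h\ge1$ on $Q$, because we can cut off. In $\mathbb R$, for instance, $(-\infty,0]$ and $[1,\infty)$ are completely separated, while $(-\infty,0)$ and $(0,\infty)$ are not, since any continuous $h$ would take both values at $0$.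

**Proposition 2.** A $C^*$-embedded set $S\subset T$ is $C$-embedded if and only if it is completely separated from every zero-set of $T$ disjoint from it.

*Proof.* Suppose $S$ is $C$-embedded and $Z=f^{-1}(0)$ misses $S$. Extend $1/f|_S$ to $h\in C(T)$. Then $fh$ is $0$ on $Z$ and $1$ on $S$.

Conversely, let $f\in C(S)$. The bounded function $\arctan\circ f$ extends to a continuous $g:T\to[-\frac\pi2,\frac\pi2]$. The set $Z=\{|g|=\frac\pi2\}$ is a zero-set, and it misses $S$. Take a continuous $h:T\to[0,1]$ that is $0$ on $Z$ and $1$ on $S$. Then $|gh|<\frac\pi2$ everywhere and $gh=\arctan\circ f$ on $S$, so $\tan(gh)$ is a continuous extension of $f$. $\square$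

So the question becomes: given a zero-set $Z$ of $X\times Y$ missing $A\times Y$, can we separate the two?

## 3. Discrete $Y$, compact $Y$, and the infimum over a fibre

If $Y$ is discrete, then $X\times Y$ is a disjoint sum of copies of $X$, and we extend a function on $A\times Y$ one slice $A\times\{y\}$ at a time. So $A\times Y$ is $C$-embedded.

Next let $Y$ be compact. The answer is positive by a theorem of Morita and Hoshina. Here is a direct argument. Its natural first step is to replace a function of two variables, positive on $A\times Y$, by its infimum over $Y$.

**Lemma 3.** Let $T$ be nonempty and compact and $f:S\times T\to(0,1]$ continuous. Then $m(s)=\inf_{t\in T}f(s,t)$ is continuous and positive on $S$.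

*Proof.* Positivity: $1/f(s,\cdot)$ is continuous on $T$, hence bounded. Continuity from above: if $m(s)<c$, then $f(s,t)<c$ for some $t$, so $m(s')\le f(s',t)<c$ for $s'$ near $s$. Continuity from below: if $m(s)>c$, choose $c'$ with $c<c'<m(s)$. The open set $\{f>c'\}$ contains $\{s\}\times T$, so by the tube lemma it contains $U\times T$ for some open $U\ni s$. Hence $m\ge c'>c$ on $U$. $\square$

**Proposition 4.** Let $A$ be a closed $C$-embedded subset of $X$, let $Y$ be compact, and suppose $A\times Y$ is $C^*$-embedded in $X\times Y$. Then $A\times Y$ is $C$-embedded in $X\times Y$.

*Proof.* We may assume $Y\neq\emptyset$. Let $Z=f^{-1}(0)$, with $f:X\times Y\to[0,1]$ continuous, miss $A\times Y$. Then $f>0$ on $A\times Y$, and $m(a)=\inf_{y\in Y}f(a,y)$ is continuous and positive on $A$ by Lemma 3. Since $A$ is $C$-embedded, $1/m$ extends to some $h\in C(X)$. The continuous function $(x,y)\mapsto f(x,y)h(x)$ is $0$ on $Z$ and at least $1$ on $A\times Y$. Apply Proposition 2. $\square$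

How much of this survives if $Y$ is only pseudocompact? Positivity of $m$ does: a bounded $1/f(a,\cdot)$ is all it needs. What stops working is the *continuity* of $m$, precisely at the tube lemma. The point $a$ has one neighbourhood for each $y\in Y$, and without compactness we cannot intersect them all. So we look for a $Y$ in which every function is bounded, but in which uncountably many coordinates act independently of one another.

## 4. The spaces $Y_\kappa$

For an infinite cardinal $\kappa$ with the discrete topology, put
$$Y_\kappa=\bigcup\{\mathrm{cl}_{\beta\kappa}C: C\subset\kappa\text{ countable}\}\subset\beta\kappa .$$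
We use that every bounded function $\kappa\to\mathbb R$ extends continuously over $\beta\kappa$. In particular, for $C\subset\kappa$, extend the characteristic function of $C$ to $\chi:\beta\kappa\to\mathbb R$. It takes only the values $0$ and $1$, by density of $\kappa$, so $\chi^{-1}(1)$ is clopen. It contains $\mathrm{cl}_{\beta\kappa}C$. If $p\in\chi^{-1}(1)$, then every open neighbourhood of $p$ meets the open set $\chi^{-1}(1)$ in a nonempty open set, which contains a point of $\kappa$, necessarily in $C$. Hence $\mathrm{cl}_{\beta\kappa}C=\chi^{-1}(1)$ is clopen. From now on $\mathrm{cl}$ means closure in $\beta\kappa$.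

For $\kappa=\omega$ we may take $C=\omega$, so $Y_\omega=\beta\omega$ is compact. For $\kappa=\omega_1$ the space is not compact: the open sets $\mathrm{cl}\,C$ with $C$ countable cover $Y_{\omega_1}$, but finitely many of them contain only countably many points of $\omega_1$, because $\mathrm{cl}\,C\cap\kappa=C$.

**Lemma 5.** $Y_\kappa$ is completely regular and $T_1$, locally compact and countably compact, and $\kappa$ is dense in it. For countable $C\subset\kappa$, the set $\mathrm{cl}\,C$ is a compact clopen subset of $Y_\kappa$, and every point of $Y_\kappa$ lies in such a set.

*Proof.* As a subspace of $\beta\kappa$, $Y_\kappa$ is completely regular and $T_1$. The sets $\mathrm{cl}\,C$ are compact, clopen in $\beta\kappa$, contained in $Y_\kappa$, and they cover it; this gives local compactness and the last sentence. Density of $\kappa$ is clear. Given a sequence of points $p_n\in\mathrm{cl}\,C_n$ with $C_n$ countable, all $p_n$ lie in $\mathrm{cl}\bigcup_nC_n$, which is compact and contained in $Y_\kappa$. So the sequence has a cluster point there. $\square$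

## 5. Functions on $W\times Y_\kappa$ are pointwise bounded families

The next lemma removes $Y_\kappa$ from the problem, provided the other factor is a $P$-space. Call a family $(F_d)_{d<\kappa}$ in $C(W)$ *pointwise bounded* if $\sup_d|F_d(w)|<\infty$ for each $w\in W$.

**Lemma 6.** Let $W$ be a $P$-space and $\kappa$ an infinite cardinal. The assignment $F\mapsto(F(\cdot,d))_{d<\kappa}$ is a bijection from $C(W\times Y_\kappa)$ onto the set of pointwise bounded families $(F_d)_{d<\kappa}$ in $C(W)$. If all $F_d$ take values in $[0,1]$, so does $F$.

*Proof.*

**Step 1: the assignment is injective.** This step shows that $F$ is determined by its slices. If $F$ and $F'$ agree on $W\times\kappa$, they agree on $W\times Y_\kappa$, because $\kappa$ is dense in $Y_\kappa$.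

**Step 2: slices form a pointwise bounded family.** This step shows that the assignment lands where we claim. Fix $w$ and suppose $|F(w,d_k)|\ge k$ for some $d_k<\kappa$, $k\in\omega$. By Lemma 5 the sequence $(d_k)$ has a cluster point $p\in Y_\kappa$. By continuity $F(w,\cdot)$ is bounded near $p$, but every neighbourhood of $p$ contains $d_k$ for infinitely many $k$, a contradiction.

**Step 3: every pointwise bounded family arises.** This step is where the $P$-space property is used. Let $(F_d)$ be pointwise bounded. For each $w$, the bounded function $d\mapsto F_d(w)$ on $\kappa$ extends continuously over $\beta\kappa$; let $F(w,\cdot)$ be the restriction of the extension to $Y_\kappa$. We check continuity of $F$ at $(w,p)$. Choose a countable $C\subset\kappa$ with $p\in\mathrm{cl}\,C$. The set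
$$U=\bigcap_{d\in C}\{w'\in W:F_d(w')=F_d(w)\}$$
is a countable intersection of open sets, so it is an open neighbourhood of $w$. For $w'\in U$ the continuous functions $F(w',\cdot)$ and $F(w,\cdot)$ agree on $C$, hence on $\mathrm{cl}\,C$. Given $\varepsilon>0$, choose a neighbourhood $V\subset\mathrm{cl}\,C$ of $p$ with $|F(w,q)-F(w,p)|<\varepsilon$ for $q\in V$; this is possible since $\mathrm{cl}\,C$ is open. For $(w',q)\in U\times V$ we get $|F(w',q)-F(w,p)|=|F(w,q)-F(w,p)|<\varepsilon$.

**Step 4: values in $[0,1]$.** This step proves the last assertion. If all $F_d$ take values in $[0,1]$, then $F(w,\cdot)$ takes values in $[0,1]$ on the dense set $\kappa$, hence on $Y_\kappa$. $\square$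

*Example.* In the $P$-space $L=\omega_1\cup\{\infty\}$ of Section 1, let $F_d$ be $\frac12$ at the isolated point $d$ and $1$ elsewhere, for $d<\omega_1$. Lemma 6 turns this family into a continuous $F:L\times Y_{\omega_1}\to[0,1]$. Its infimum over the fibre equals the infimum over the dense set $\omega_1$: it is $\frac12$ at each point of $\omega_1$ and $1$ at $\infty$. It is discontinuous at $\infty$. So for pseudocompact $T$ the conclusion of Lemma 3 really can fail.

Now translate the question, for a $P$-space $X$ and $A\subset X$ closed and $C$-embedded. A *bounded* function on $A\times Y_\kappa$ is a uniformly bounded family on $A$. We extend each member separately, cut off at the common bound, and we are done. An arbitrary function on $A\times Y_\kappa$ is a *pointwise* bounded family $(f_d)$ on $A$, and we want extensions that are pointwise bounded on $X$.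

The natural attempt is to cut off again. Put $\sigma(a)=\sup_d|f_d(a)|$, extend $\sigma$ to a continuous $h\ge0$ on $X$, extend $f_d$ to some $G_d\in C(X)$, and let $F_d=\max(-h,\min(G_d,h))$. For $\kappa=\omega$ this works: $\sigma$ is constant on $\bigcap_{d<\omega}\{a':f_d(a')=f_d(a)\}$, which is open in $A$, so $\sigma$ is continuous. For $\kappa=\omega_1$ the same intersection has $\omega_1$ members and need not be open, and $\sigma$ need not be continuous. This is the same obstacle as in Section 3. We now choose $X$ and $A$ so that no way around it exists.

## 6. Functions $\omega_1\to\omega$ and the set of bounded ones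

Let $X=\omega^{\omega_1}$ be the set of all functions $x:\omega_1\to\omega$, with basic open sets
$$B(x,\beta)=\{x'\in X:x'(\xi)=x(\xi)\text{ for all }\xi<\beta\},\qquad x\in X,\ \beta<\omega_1,$$
and let
$$A=\{x\in X:x\text{ is a bounded function}\}.$$
Thus a neighbourhood of $x$ fixes an initial segment of $x$ of countable length. Constant functions lie in $A$; the function with $x(n)=n$ for $n<\omega$ and $x(\xi)=0$ for $\xi\ge\omega$ does not.

**Lemma 7.** $X$ is a normal $P$-space, completely regular and $T_1$, and $A$ is closed in $X$. Hence $A$ is $C$-embedded in $X$.

*Proof.*

**Step 1: $X$ is zero-dimensional Hausdorff, hence completely regular.** This step shows that $X$ is an admissible space. For fixed $\beta$, the sets $B(x,\beta)$ partition $X$, and they are open, so each is clopen. If $y\in B(x,\beta)\cap B(x',\beta')$, then $B(y,\max(\beta,\beta'))$ lies in both sets, so these sets do form a base. If $x(\xi)\neq y(\xi)$, then $B(x,\xi+1)$ and $B(y,\xi+1)$ are disjoint.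

**Step 2: $X$ is a $P$-space.** We need this for Lemma 6. Let $x\in\bigcap_nU_n$ with $U_n$ open. Choose $\beta_n$ with $B(x,\beta_n)\subset U_n$. Then $\beta=\sup_n\beta_n<\omega_1$ and $B(x,\beta)\subset\bigcap_nU_n$.

**Step 3: $X$ is normal.** We need this for the Tietze–Urysohn theorem. Let $E,F\subset X$ be disjoint closed sets. For $x\in X$ let $\beta(x)$ be the least $\beta$ such that $B(x,\beta)$ misses $E$ or misses $F$. It exists because $x\notin E$ or $x\notin F$. If $y\in B(x,\beta(x))$, then $B(y,\beta)=B(x,\beta)$ for all $\beta\le\beta(x)$, so $\beta(y)=\beta(x)$ and $B(y,\beta(y))=B(x,\beta(x))$. Consequently, two sets $B(x,\beta(x))$ and $B(x',\beta(x'))$ with a common point $y$ both equal $B(y,\beta(y))$: the open sets $B(x,\beta(x))$ form a partition of $X$. The union of those members that meet $E$ is open, and so is the union of the others, so the first union is clopen. It contains $E$, and it misses $F$, since each member misses $E$ or $F$.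

**Step 4: $A$ is closed.** If $x\notin A$, choose $d_k<\omega_1$ with $x(d_k)\ge k$ for each $k\in\omega$, and $\beta<\omega_1$ above all $d_k$. Every member of $B(x,\beta)$ is unbounded, so $B(x,\beta)\cap A=\emptyset$. By the Tietze–Urysohn theorem, $A$ is $C$-embedded in $X$. $\square$

Fix $Y=Y_{\omega_1}$. One half of Theorem 1 is now immediate. We state it slightly more generally, for later use.

**Proposition 8.** Let $X$ be a $P$-space, $A\subset X$ closed and $C$-embedded, and $\kappa$ an infinite cardinal. Then $A\times Y_\kappa$ is $C^*$-embedded in $X\times Y_\kappa$.

*Proof.* After an affine change of the values, it suffices to extend a continuous $f:A\times Y_\kappa\to[0,1]$. For each $d<\kappa$ extend $f(\cdot,d)$ to a continuous $F_d:X\to[0,1]$. By Lemma 6 with $W=X$, the family $(F_d)$ comes from a continuous $F:X\times Y_\kappa\to[0,1]$. For $a\in A$ the functions $F(a,\cdot)$ and $f(a,\cdot)$ agree on the dense set $\kappa$, so $F$ extends $f$. $\square$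

## 7. The evaluations $a\mapsto a(d)$ have no pointwise bounded extension

From here to the end of Section 8, $X$ and $A$ are the spaces of Section 6. The function $f_d(a)=a(d)$ is continuous on $A$, being constant on each $B(a,d+1)\cap A$. The family $(f_d)_{d<\omega_1}$ is pointwise bounded, by the very definition of $A$.

Can we extend it? The obvious extensions $x\mapsto x(d)$ fail to be pointwise bounded at every $x\notin A$. But we have freedom off $A$, so let us try harder:
$$F_d(x)=\begin{cases}x(d)&\text{if }x\text{ is bounded on }\{\xi:\xi<d\},\\0&\text{otherwise.}\end{cases}$$
This value depends only on the restriction of $x$ to $\{\xi:\xi\le d\}$, so $F_d$ is constant on each $B(x,d+1)$, hence continuous. It extends $f_d$. Now take $x\notin A$, and suppose $x$ is already unbounded on some countable initial segment (it is, by Step 4 of Lemma 7). Let $\eta$ be the least ordinal such that $x$ is unbounded on $\{\xi:\xi<\eta\}$. For $d\ge\eta+1$ we did well: $F_d(x)=0$. But for each $d<\eta$ the function $x$ is bounded on $\{\xi:\xi<d\}$, so $F_d(x)=x(d)$, and these values are unbounded. The trouble is that at each stage $d<\eta$ the point $x$ still looks like a point of $A$; only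 in the limit does it show that it is not.

This is a weakness of every extension. Continuity forces $F_d$ to follow $f_d$ near each point of $A$, on a neighbourhood given by a countable ordinal. We can wait until after that ordinal before making the next move, and steer to a single $x\notin A$ at which the extension has been forced to be large infinitely often.

**Lemma 9.** There is no pointwise bounded family $(F_d)_{d<\omega_1}$ in $C(X)$ with $F_d(a)=a(d)$ for all $a\in A$ and $d<\omega_1$.

*Proof.* Let $F_d\in C(X)$ satisfy $F_d(a)=a(d)$ for all $a\in A$, $d<\omega_1$. We find $x\in X$ with $\sup_dF_d(x)=\infty$.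

**Step 1: staircases in $A$, and how far continuity reaches.** This step records, for each finite history, the ordinal after which we are free. For a finite strictly increasing sequence $s=(\delta_0<\dots<\delta_{k-1})$ in $\omega_1$ with $k\ge1$, define
$$p_s(\xi)=|\{j<k:\delta_j\le\xi\}|\in\{0,\dots,k\}.$$
So $p_s$ is a staircase that steps up by one at each $\delta_j$ and stays at $k$ from $\delta_{k-1}$ on. It is bounded, so $p_s\in A$, and $F_{\delta_{k-1}}(p_s)=p_s(\delta_{k-1})=k$. Since $F_{\delta_{k-1}}$ is continuous at $p_s$, there is $\gamma(s)<\omega_1$ with
$$F_{\delta_{k-1}}(x)>k-\tfrac12\qquad\text{for all }x\in B(p_s,\gamma(s)).\tag{1}$$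

**Step 2: choice of the steps.** This step makes each new stair come after the range in which the previous ones were decided. Put $\delta_0=0$, and inductively choose, for $k\ge1$,
$$\delta_k>\max\{\delta_{k-1},\gamma(\delta_0,\dots,\delta_{k-1})\},\qquad\delta_k<\omega_1 .$$

**Step 3: the limit staircase.** This step produces the bad point. Define $x\in X$ by
$$x(\xi)=\begin{cases}|\{j\in\omega:\delta_j\le\xi\}|&\text{if this number is finite, i.e. }\xi<\sup_j\delta_j,\\0&\text{otherwise.}\end{cases}$$
The two conditions in the first line agree because $(\delta_j)$ is strictly increasing: only finitely many $\delta_j$ are at most $\xi$ exactly when some $\delta_j$ exceeds $\xi$.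

**Step 4: $x$ lies in every neighbourhood from Step 1.** This step gives the contradiction. Let $k\ge1$ and $s=(\delta_0,\dots,\delta_{k-1})$. If $\xi<\delta_k$, then $\delta_j\le\xi$ implies $j<k$, so $x(\xi)=|\{j<k:\delta_j\le\xi\}|=p_s(\xi)$. Thus $x$ and $p_s$ agree below $\delta_k$, and $\gamma(s)<\delta_k$, so $x\in B(p_s,\gamma(s))$. By (1),
$$F_{\delta_{k-1}}(x)>k-\tfrac12\qquad\text{for every }k\ge1,$$
so $(F_d(x))_{d<\omega_1}$ is unbounded. $\square$

**Proposition 10.** With $Y=Y_{\omega_1}$, the set $A\times Y$ is not $C$-embedded in $X\times Y$.

*Proof.* By Lemma 6 with $W=A$, there is a continuous $f:A\times Y\to\mathbb R$ with $f(a,d)=a(d)$ for $a\in A$, $d<\omega_1$. If $F\in C(X\times Y)$ extended $f$, then by Lemma 6 with $W=X$ the family $(F(\cdot,d))_{d<\omega_1}$ would be pointwise bounded on $X$, and $F(a,d)=a(d)$ on $A$. This contradicts Lemma 9. $\square$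

*Proof of Theorem 1.* Lemma 7 gives the properties of $X$ and $A$, Lemma 5 those of $Y=Y_{\omega_1}$. Proposition 8 says that $A\times Y$ is $C^*$-embedded in $X\times Y$, and Proposition 10 says that it is not $C$-embedded. $\blacksquare$

## 8. A zero-set that cannot be separated from $A\times Y$

By Proposition 2, some zero-set of $X\times Y$ misses $A\times Y$ and is not completely separated from it. We can name one. By Lemma 6 there is a continuous $G:X\times Y\to[0,1]$ with
$$G(x,d)=\frac1{1+x(d)}\qquad(x\in X,\ d<\omega_1).$$
If $a\in A$ is bounded by $n$, then $G(a,\cdot)\ge\frac1{n+1}$ on the dense set $\omega_1$, hence on $Y$. So $Z=G^{-1}(0)$ misses $A\times Y$. Suppose a continuous $h:X\times Y\to[0,1]$ were $0$ on $Z$ and $1$ on $A\times Y$. Then $G+1-h>0$ everywhere: off $Z$ because $G>0$ there, on $Z$ because $1-h=1$ there. So $\frac1{G+1-h}-1$ would be continuous on $X\times Y$, with value $a(d)$ at $(a,d)$ for $a\in A$, $d<\omega_1$. By Lemma 6 and Lemma 9 this is impossible.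

And the infimum of Section 3 is here $m(a)=\inf_{y\in Y}G(a,y)=\frac1{1+\sup a}$. It is discontinuous at every $a\in A$: each $B(a,\beta)\cap A$ contains the function that agrees with $a$ below $\beta$ and equals $1+\sup a$ from $\beta$ on, where $m$ has the value $\frac1{2+\sup a}$.

## 9. The dichotomy $\kappa=\omega$ or $\kappa\ge\omega_1$

**Theorem 11.** Let $\kappa$ be an infinite cardinal.

1. If $X$ is a $P$-space and $A\subset X$ is closed and $C$-embedded, then $A\times Y_\kappa$ is always $C^*$-embedded in $X\times Y_\kappa$. It is $C$-embedded if and only if every pointwise bounded family $(f_d)_{d<\kappa}$ in $C(A)$ extends to a pointwise bounded family $(F_d)_{d<\kappa}$ in $C(X)$.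
2. The implication "if $A\times Y$ is $C^*$-embedded in $X\times Y$, then it is $C$-embedded", for $A$ closed and $C$-embedded in $X$, holds with $Y=Y_\kappa$ for all $X,A$ if and only if $\kappa=\omega$.

*Proof.*

**Step 1: part 1.** This step translates the question into families. The first statement is Proposition 8. For the second, $A$ is a $P$-space as a subspace of $X$, so by Lemma 6 the functions in $C(A\times Y_\kappa)$ and in $C(X\times Y_\kappa)$ correspond to the pointwise bounded families on $A$ and on $X$. By the injectivity in Lemma 6 for $W=A$, a function $F$ extends $f$ exactly when $F(\cdot,d)$ extends $f(\cdot,d)$ for every $d<\kappa$.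

**Step 2: $\kappa=\omega$.** This step shows that the implication holds. Indeed $Y_\omega=\beta\omega$ is compact, and the implication holds by Proposition 4 (the case of Morita and Hoshina).

**Step 3: $\kappa\ge\omega_1$.** This step gives a counterexample for each such $\kappa$. Take $X$ and $A$ from Section 6. By part 1, $A\times Y_\kappa$ is $C^*$-embedded. Let $f_d(a)=a(d)$ for $d<\omega_1$ and $f_d=0$ for $\omega_1\le d<\kappa$. This family in $C(A)$ is pointwise bounded. If it had a pointwise bounded extension $(F_d)_{d<\kappa}$ in $C(X)$, then $(F_d)_{d<\omega_1}$ would contradict Lemma 9. By part 1, $A\times Y_\kappa$ is not $C$-embedded. $\square$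

## 10. Positive results: compactness, the $k_R$ property, one non-isolated point

**Definition.** A space $S$ is a *$k_R$-space* if every real function on $S$ that is continuous on each compact subset of $S$ is continuous.

Every $k$-space (a space in which a set is closed as soon as its intersection with each compact $K$ is closed in $K$) is $k_R$: if $g$ is continuous on each compact $K$ and $D\subset\mathbb R$ is closed, then $g^{-1}(D)\cap K$ is closed in $K$ for every $K$, so $g^{-1}(D)$ is closed. First countable spaces are $k$-spaces, since a point in the closure of a set is the limit of a sequence from it, and the sequence with its limit is compact. So are locally compact spaces: a point in the closure of a set, with a compact neighbourhood $K$, is in the closure of the intersection of the set with $K$.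

A non-discrete $P$-space $S$ is *not* $k_R$. Indeed, countable unions of closed sets in $S$ are closed, so every countable subset of $S$ is closed, as are all of its subsets; it is closed and discrete. An infinite compact $K\subset S$ would contain an infinite closed discrete set, which is impossible. So compact subsets of $S$ are finite, and every real function is continuous on each of them. But the characteristic function of a non-isolated point is not continuous.

**Theorem 13** below uses the following extension of Lemma 3 to pseudocompact $T$. It shows that the $k_R$ property is enough to restore the continuity of $m$.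

**Lemma 12.** Let $T$ be nonempty and $f:S\times T\to(0,1]$ continuous. Suppose $T$ is compact, or $T$ is pseudocompact and $S$ is a $k_R$-space. Then $m(s)=\inf_{t\in T}f(s,t)$ is continuous and positive on $S$.

*Proof.* The compact case is Lemma 3. Let $T$ be pseudocompact and $S$ a $k_R$-space. Positivity holds as before: $1/f(s,\cdot)$ is continuous on $T$, hence bounded. For continuity, it suffices to show that $m|_K$ is continuous for each nonempty compact $K\subset S$.

**Step 1: from $T$ to $C(K)$.** This step turns $f$ into a map to a metric space. Consider $\Phi:T\to C(K)$, $\Phi(t)=f(\cdot,t)|_K$, with the sup norm on $C(K)$. It is continuous. Let $t_0\in T$ and $\varepsilon>0$. For each $s\in K$ choose open $U_s\ni s$ and $V_s\ni t_0$ with $|f(s',t)-f(s,t_0)|<\varepsilon/2$ for $s'\in U_s$, $t\in V_s$. Finitely many $U_s$ cover $K$; let $V$ be the intersection of the corresponding $V_s$. If $t\in V$ and $s'\in K$, then $s'$ lies in one of these $U_s$, and $|f(s',t)-f(s',t_0)|\le|f(s',t)-f(s,t_0)|+|f(s,t_0)-f(s',t_0)|<\varepsilon$. Taking the supremum over $s'\in K$ gives $\|\Phi(t)-\Phi(t_0)\|\le\varepsilon$ for $t\in V$.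

**Step 2: the image is compact.** This step recovers the compactness that $T$ lacks. The image $\Phi(T)$ is pseudocompact, as a continuous image of a pseudocompact space, and metrizable. If it were not compact, it would contain an infinite sequence of distinct points without cluster point, hence a countably infinite closed discrete set. By the Tietze–Urysohn theorem an unbounded function on that set would extend continuously over $\Phi(T)$, a contradiction.

**Step 3: equicontinuity.** This step passes to the infimum. Let $s\in K$ and $\varepsilon>0$. The compact set $\Phi(T)$ is covered by finitely many balls of radius $\varepsilon/3$ centred at $h_1,\dots,h_n\in\Phi(T)$. Choose a neighbourhood $U$ of $s$ in $K$ with $|h_i(s')-h_i(s)|<\varepsilon/3$ for all $i$ and $s'\in U$. Then for each $h\in\Phi(T)$ and $s'\in U$ we get $|h(s')-h(s)|<\varepsilon$. Taking the infimum over $h\in\Phi(T)$ gives $|m(s')-m(s)|\le\varepsilon$ for $s'\in U$. $\square$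

**Theorem 13.** Let $A$ be a closed $C$-embedded subset of $X$ with $A\times Y$ $C^*$-embedded in $X\times Y$. Then $A\times Y$ is $C$-embedded in $X\times Y$ in each of the following cases:

* (a) $Y$ is compact, or $Y$ is pseudocompact and $A$ is a $k_R$-space;
* (b) $A$ is compact, or $A$ is pseudocompact and $Y$ is a $k_R$-space;
* (c) $Y$ has at most one non-isolated point.

In the example of Theorem 1, $Y$ is pseudocompact. The set $A$ is a $P$-space and is non-discrete, since every $B(a,\beta)\cap A$ has many points; so $A$ is not $k_R$, as shown above. Part (a) says that, with a pseudocompact $Y$, the failure of the $k_R$ property in $A$ is unavoidable.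

*Proof.* If $A$ or $Y$ is empty there is nothing to prove, so let both be nonempty. In cases (a) and (b) we use Proposition 2: let $Z=f^{-1}(0)$, with $f:X\times Y\to[0,1]$ continuous, be a zero-set disjoint from $A\times Y$. Then $f>0$ on $A\times Y$, and we must separate $Z$ from $A\times Y$ completely.

**Step 1: case (a).** The purpose is to repeat Proposition 4 with Lemma 12. By that lemma with $S=A$, $T=Y$, the function $m(a)=\inf_{y\in Y}f(a,y)$ is continuous and positive on $A$. Extend $1/m$ to $h\in C(X)$. The function $f(x,y)h(x)$ is $0$ on $Z$ and at least $1$ on $A\times Y$.

**Step 2: case (b).** The purpose is to exchange the factors; now no extension is needed. By Lemma 12 with $S=Y$, $T=A$, the function $g(y)=\inf_{a\in A}f(a,y)$ is continuous and positive on all of $Y$. So $f(x,y)/g(y)$ is continuous on $X\times Y$, is $0$ on $Z$, and is at least $1$ on $A\times Y$.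

**Step 3: case (c), normalization.** The purpose is to make everything vanish over the non-isolated point. If $Y$ is discrete, $A\times Y$ is $C$-embedded because $A$ is (Section 3). Otherwise let $\infty$ be the non-isolated point and $f:A\times Y\to\mathbb R$ continuous. Extend $f(\cdot,\infty)$ to $E\in C(X)$. It suffices to extend $f(a,y)-E(a)$, since we can add $E(x)$ afterwards; so we may assume $f(\cdot,\infty)=0$. Let $\tau(t)=\max(-1,\min(t,1))$. The function $\tau\circ f$ is bounded, so it extends to a continuous $g:X\times Y\to\mathbb R$. For $a\in A$ we have $g(a,\infty)=\tau(0)=0$. So replacing $g(x,y)$ by $g(x,y)-g(x,\infty)$ does not change $g$ on $A\times Y$, and we may assume $g(\cdot,\infty)=0$.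

**Step 4: case (c), the extension.** The purpose is to add back what $\tau$ cut off, but only away from $X\times\{\infty\}$. For each isolated $d\in Y$ let $e_d\in C(X)$ extend the function $f(\cdot,d)-\tau(f(\cdot,d))$ from $A$. Let $\varphi:\mathbb R\to[0,1]$ be continuous with $\varphi(t)=0$ for $|t|\le\frac12$ and $\varphi(t)=1$ for $|t|\ge1$. Put
$$F(x,d)=g(x,d)+e_d(x)\,\varphi(g(x,d))\quad(d\text{ isolated}),\qquad F(x,\infty)=0 .$$

**Step 5: case (c), $F$ extends $f$.** The purpose is to check values on $A\times Y$. Let $a\in A$ and $d$ isolated. If $|f(a,d)|\le1$, then $e_d(a)=0$ and $F(a,d)=g(a,d)=\tau(f(a,d))=f(a,d)$. If $|f(a,d)|>1$, then $|g(a,d)|=|\tau(f(a,d))|=1$, so $\varphi(g(a,d))=1$ and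
$$F(a,d)=\tau(f(a,d))+\bigl(f(a,d)-\tau(f(a,d))\bigr)=f(a,d).$$
Also $F(a,\infty)=0=f(a,\infty)$.

**Step 6: case (c), $F$ is continuous.** The purpose is to see that the correction terms, which were chosen without any relation between different $d$, do no harm at $\infty$. For isolated $d$ the set $X\times\{d\}$ is open and $F$ is continuous on it. Each point $(x,\infty)$ lies in the open set $\{|g|<\frac12\}$, because $g(x,\infty)=0$. On this set $F=g$: at isolated $d$ because $\varphi(g(x,d))=0$, and at $\infty$ because both functions are $0$. So $F$ is continuous at $(x,\infty)$. $\square$
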